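\title{Atriodic absolute retracts for hereditarily unicoherent continua need not be of Knaster type}

\begin{abstract}
We show that an atriodic absolute retract for hereditarily unicoherent continua need not be a Knaster type continuum. For every nonempty compact zero-dimensional metric space $Z$ we construct an arc-like absolute retract for hereditarily unicoherent continua whose set of end points is homeomorphic to $Z$, while a Knaster type continuum has at most two end points. Conversely, the set of end points of a nondegenerate atriodic absolute retract for this class is always nonempty, compact and zero-dimensional. The main tool is a lifting condition that decides whether an inverse limit of trees with finitely piecewise injective bonding surjections is such an absolute retract.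
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
All spaces in this paper are metric and all maps are continuous. A \emph{continuum} is a nonempty connected compact space; it is \emph{nondegenerate} if it has more than one point. A continuum is \emph{hereditarily unicoherent} if the intersection of any two of its subcontinua is connected (possibly empty), and $\mathcal{HU}$ denotes the class of such continua. A continuum $X\in\mathcal{HU}$ is an \emph{absolute retract for hereditarily unicoherent continua}, written $X\in\mathcal{AR}(\mathcal{HU})$, if $X$ is a retract of every $Y\in\mathcal{HU}$ in which it is embedded.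

A continuum that is a retract of \emph{every} compact space containing it is a retract of the Hilbert cube, hence locally connected. A member of $\mathcal{HU}$ contains no simple closed curve, since a simple closed curve is the union of two arcs that meet in two points. So the Hilbert cube is not an admissible test space for $\mathcal{AR}(\mathcal{HU})$, and there is room for members that are far from locally connected. An arc belongs to the class by the Tietze extension theorem. Other members come from inverse limits. A surjective map $f\colon X\to Y$ between continua is \emph{confluent} if for every subcontinuum $Q$ of $Y$, every component of $f^{-1}(Q)$ is mapped onto $Q$. A \emph{Knaster type continuum} is a continuum homeomorphic to the inverse limit of a sequence of arcs with confluent bonding surjections. (Requiring the bonding surjections to be open gives the same class of limits, although a confluent surjection between arcs need not be open; we shall not use this.) The arc is of Knaster type, and so is the inverse limit of copies of $[0,1]$ under the tent map $t\mapsto 1-|1-2t|$.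

A \emph{simple triod} is a union of three arcs that have exactly one common point, which is an end point of each of them, and in this paper a continuum is \emph{atriodic} if it contains no simple triod. A continuum is \emph{arc-like} if for every $\varepsilon>0$ it admits an \emph{$\varepsilon$-map} onto an arc, that is, a surjection onto an arc whose point preimages have diameter less than $\varepsilon$. We use three known results without proof.
\begin{itemize}
\item[(K1)] Every inverse limit of trees with confluent surjective bonding maps belongs to $\mathcal{AR}(\mathcal{HU})$. In particular, every Knaster type continuum does.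
\item[(K2)] Every proper nondegenerate subcontinuum of an atriodic member of $\mathcal{AR}(\mathcal{HU})$ is an arc.
\item[(K3)] Every nondegenerate atriodic member of $\mathcal{AR}(\mathcal{HU})$ is arc-like.
\end{itemize}
These conditions are restrictive. The closure of the graph of $\sin(1/t)$, $0<t\le1$, is atriodic, but the part over $0<t\le\frac12$ has a closure that is a proper subcontinuum and not an arc, so (K2) excludes it. The Knaster type continua being all the known atriodic members of the class, the following question is posed in \cite{push}.

\medskip
\emph{Is every nondegenerate atriodic member of $\mathcal{AR}(\mathcal{HU})$ a Knaster type continuum?}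
\medskip

There is a reason to expect a positive answer. In a member of $\mathcal{AR}(\mathcal{HU})$ a subcontinuum through a point $p$ can be approximated by subcontinua through any points that converge to $p$ (Lemma~\ref{lem:kelley}). Confluence is a property of bonding maps that produces such subcontinua: a subcontinuum of a factor space lifts, one level at a time, through any prescribed thread. One may hope that a representation by arcs can always be straightened until this lifting is exact. It cannot. Membership in $\mathcal{AR}(\mathcal{HU})$ requires only a lifting that looks correct from a lower level of the sequence, and that weaker property allows continua that no confluent sequence of arcs produces.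

\subsection*{Results}
The invariant that detects the difference is the set of end points. A point $p$ of a continuum $X$ is an \emph{end point} of $X$ if any two subcontinua $A,B$ of $X$ containing $p$ are \emph{comparable}: $A\subset B$ or $B\subset A$. The set $E(X)$ of end points is a topological invariant, and for an arc it consists of the two end points in the usual sense.

\begin{theorem}\label{thm:answer}
For every nonempty compact zero-dimensional metric space $Z$ there is an arc-like, hence atriodic, continuum $X_Z\in\mathcal{AR}(\mathcal{HU})$ with $E(X_Z)$ homeomorphic to $Z$. If $Z$ has at least three points, $X_Z$ is not a Knaster type continuum.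
\end{theorem}

So the answer to the question is negative. For a three-point space $Z$ the construction gives $X_Z=\varprojlim([0,5],f)$, where $f$ is linear between consecutive multiples of $\frac12$ and takes at $0,\frac12,1,\frac32,\dots,\frac92,5$ the values
\begin{equation}\label{eq:values}
0,\;5,\;0,\;5,\;2,\;5,\;0,\;5,\;4,\;5,\;0 .
\end{equation}

Membership in $\mathcal{AR}(\mathcal{HU})$ is obtained from a criterion for inverse limits of trees. A \emph{tree} is a nondegenerate continuum that is a finite graph without simple closed curves. Its points of order one are its \emph{leaves}, and its points of order at least three are its \emph{branch points}. For an inverse sequence $(T_n,f_n)$ with $f_n\colon T_{n+1}\to T_n$ we write $f_k^m=f_k\cdots f_{m-1}\colon T_m\to T_k$ for $k<m$ and $f_k^k=\mathrm{id}$. The projection of the limit to $T_n$ is $\pi_n$, we write $x_n=\pi_n(x)$, and $d$ denotes a fixed metric on each space.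

\begin{definition}\label{def:fpi}
A map $f\colon T\to S$ between trees is \emph{finitely piecewise injective} if there is a finite set $Q\subset T$, containing all leaves and branch points of $T$, such that $f$ is injective on the closure of each component of $T\setminus Q$.
\end{definition}

\begin{definition}\label{def:L}
An inverse sequence $(T_n,f_n)$ satisfies \emph{condition} (L) if for every $l$ and every $\varepsilon>0$ there is $k\ge l$ such that for all $m\ge k$ and all $q\in T_m$ there is a map $\lambda\colon T_k\to T_m$ with
\begin{equation}\label{eq:L}
\lambda\big(f_k^m(q)\big)=q,\qquad d\big(f_l^m\lambda(t),f_l^k(t)\big)<\varepsilon\quad\text{for all }t\in T_k .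
\end{equation}
\end{definition}

A section of $f_k^m$ through $q$, that is, a map $\lambda$ with $f_k^m\lambda=\mathrm{id}$ and $q\in\lambda(T_k)$, satisfies \eqref{eq:L} for every $l\le k$ and $\varepsilon>0$. Condition (L) asks for a map through $q$ that an observer who sees only $T_l$, and only up to an error $\varepsilon$, cannot tell from a section.

\begin{theorem}\label{thm:criterion}
Let $X=\varprojlim(T_n,f_n)$, where the $T_n$ are trees and the $f_n$ are surjective. If $X\in\mathcal{AR}(\mathcal{HU})$, then condition \textup{(L)} holds. Conversely, if the $f_n$ are finitely piecewise injective and condition \textup{(L)} holds, then $X\in\mathcal{AR}(\mathcal{HU})$.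
\end{theorem}

The spaces $Z$ in Theorem~\ref{thm:answer} are the only possible ones.

\begin{theorem}\label{thm:endpoints}
If $X$ is a nondegenerate atriodic member of $\mathcal{AR}(\mathcal{HU})$, then $E(X)$ is nonempty, compact and zero-dimensional. So the spaces that occur as end point sets of such continua are exactly the nonempty compact zero-dimensional metric spaces, whereas Knaster type continua realize only spaces with at most two points.
\end{theorem}

We do not determine whether an atriodic member of $\mathcal{AR}(\mathcal{HU})$ with only one or two end points must be of Knaster type.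

After the background in Section~\ref{sec:background}, Section~\ref{sec:third} bounds the number of end points of a Knaster type continuum and shows the main idea on the map \eqref{eq:values}. Sections~\ref{sec:sufficient} and~\ref{sec:XZ} prove the second half of Theorem~\ref{thm:criterion} and then Theorem~\ref{thm:answer}; a reader who wants only the answer to the question can stop there. Section~\ref{sec:attach} proves the first half of Theorem~\ref{thm:criterion}, and Section~\ref{sec:E} proves Theorem~\ref{thm:endpoints}.

\section{Background on continua and inverse limits}\label{sec:background}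

We use the following standard facts about continua.
\begin{itemize}
\item[(C1)] \emph{Boundary bumping.} If $E$ is a nonempty proper closed subset of a continuum $K$, then every component of $E$ meets $\overline{K\setminus E}$. Applied to a small closed ball, this shows that a nondegenerate continuum has a proper nondegenerate subcontinuum.
\item[(C2)] \emph{Limits of continua.} Every sequence of subcontinua of a compact space has a subsequence that converges, in the Hausdorff metric, to a subcontinuum. If $K_n\to K$, then every point of $K$ is the limit of points $y_n\in K_n$, every limit of points $y_i\in K_{n_i}$ with $n_i\to\infty$ lies in $K$, and $r(K_n)\to r(K)$ for every map $r$ defined on the ambient compact space.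
\item[(C3)] A compact space is zero-dimensional, meaning that it has a base of clopen sets, if and only if it contains no nondegenerate continuum.
\end{itemize}
A subcontinuum of a member of $\mathcal{HU}$ is in $\mathcal{HU}$ by definition. Two points $s,t$ of a tree are joined by a unique arc $[s,t]$, with $[s,s]=\{s\}$. A subcontinuum of a tree is a tree or a point, so it contains the arc between any two of its points. Hence the intersection of two subcontinua has the same property, and trees are in $\mathcal{HU}$.

The limit $X=\varprojlim(T_n,f_n)$ of a sequence of compact spaces is the closed set of \emph{threads} $x\in\prod_nT_n$, $f_n(x_{n+1})=x_n$.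
\begin{itemize}
\item[(I1)] The limit of a sequence of continua is a continuum. If the bonding maps are surjective, so are the projections $\pi_n$.
\item[(I2)] If $K\subset X$ is closed, then $f_n(\pi_{n+1}(K))=\pi_n(K)$ and $K=\varprojlim\pi_n(K)$. Indeed, if $x_n\in\pi_n(K)$ for all $n$, there are points of $K$ that agree with $x$ in the first $n$ coordinates, and they converge to $x$.
\item[(I3)] For $n_1<n_2<\cdots$, forgetting the other coordinates is a homeomorphism of $X$ onto $\varprojlim(T_{n_i},f_{n_i}^{n_{i+1}})$.
\item[(I4)] In the metric $\sum_n2^{-n}\min\{1,d(x_n,y_n)\}$ the point preimages of $\pi_n$ have diameter at most $2^{-n}$, because threads with the same $n$-th coordinate agree in all earlier ones.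
\end{itemize}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] An inverse limit of trees belongs to $\mathcal{HU}$.
\item[(b)] An inverse limit of arcs with surjective bonding maps is nondegenerate and arc-like.
\item[(c)] An arc-like continuum is atriodic.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $K,L$ be subcontinua of the limit. By (I2), a thread $x$ lies in $K\cap L$ if and only if $x_n\in\pi_n(K)\cap\pi_n(L)$ for all $n$, so $K\cap L=\varprojlim(\pi_n(K)\cap\pi_n(L))$. If $K\cap L\ne\emptyset$, the factors are nonempty, and they are connected because trees are in $\mathcal{HU}$. By (I1), $K\cap L$ is a continuum.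

(b) By (I1) and (I4), $\pi_n$ is an $\varepsilon$-map onto an arc for large $n$.

(c) Suppose the continuum contains a simple triod with center $v$ and legs $L_1,L_2,L_3$, and let $e_i\ne v$ be the other end point of $L_i$. Take $\varepsilon>0$ smaller than the distance from each $e_i$ to the union of the other two legs, and let $g$ be an $\varepsilon$-map onto $[0,1]$. The intervals $g(L_i)$ contain $g(v)$. One that reaches farthest to the left and one that reaches farthest to the right together cover all three, so some $g(L_i)$ lies in the union of the other two. Then $g(e_i)=g(y)$ for some $y$ in another leg, and $d(e_i,y)<\varepsilon$, a contradiction.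
\end{proof}

Let $f\colon T\to S$ be finitely piecewise injective, with $Q$ as in Definition~\ref{def:fpi}. The set $T\setminus Q$ has finitely many components, and the closure of each is an arc with both end points in $Q$. Three properties follow. Point preimages of $f$ are finite, since each of these arcs contains at most one point of a given preimage. Any finite set containing $Q$ can replace $Q$, since the components only get smaller. A composition $gf$ of two such maps, with sets $Q_f$ and $Q_g$, is finitely piecewise injective with $Q=Q_f\cup f^{-1}(Q_g)$: a component $W$ of $T\setminus Q$ is mapped by $f$ into one component $W'$ of $S\setminus Q_g$, and $f$ is injective on $\overline W$ and $g$ on $\overline{W'}$.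

Finally, \emph{if an index $k$ works in Definition~\ref{def:L} for given $l$ and $\varepsilon$, so does every $k'>k$.} For $m\ge k'$ and $q\in T_m$ take $\lambda\colon T_k\to T_m$ as in \eqref{eq:L} and put $\lambda'=\lambda f_k^{k'}$. Then $\lambda'(f_{k'}^m(q))=\lambda(f_k^m(q))=q$, and $f_l^m\lambda'(t)$ is $\varepsilon$-close to $f_l^kf_k^{k'}(t)=f_l^{k'}(t)$.

\section{Two end points, and a third}\label{sec:third}

To show that a thread is not an end point it is enough to lift two incomparable continua from one factor space through the thread.

\begin{lemma}\label{lem:notend}
Let $x\in X=\varprojlim(T_n,f_n)$. Suppose that for some $n$ and all $k\ge n$ there are continua $A_k,B_k\subset T_k$ containing $x_k$ with $f_k(A_{k+1})=A_k$ and $f_k(B_{k+1})=B_k$, and that $A_n$ and $B_n$ are not comparable. Then $x\notin E(X)$.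
\end{lemma}

\begin{proof}
By (I1) and (I3), $A=\varprojlim_{k\ge n}A_k$ and $B=\varprojlim_{k\ge n}B_k$ are subcontinua of $X$ that contain $x$, with $\pi_n(A)=A_n$ and $\pi_n(B)=B_n$. If $A$ and $B$ were comparable, their projections would be comparable.
\end{proof}

\begin{proposition}\label{prop:knaster}
A Knaster type continuum has at most two end points.
\end{proposition}

\begin{proof}
Let $K=\varprojlim([0,1],g_n)$ with confluent surjections $g_n$. Let $x\in K$ and suppose $0<x_n<1$ for some $n$. Put $A_n=[0,x_n]$ and $B_n=[x_n,1]$. For $k\ge n$ let $A_{k+1}$ and $B_{k+1}$ be the components of $g_k^{-1}(A_k)$ and $g_k^{-1}(B_k)$ that contain $x_{k+1}$. By confluence they are mapped onto $A_k$ and $B_k$, so $x\notin E(K)$ by Lemma~\ref{lem:notend}. Thus all coordinates of an end point lie in $\{0,1\}$. If two threads differ at level $n$, they differ at all higher levels. Three distinct end points would therefore have three distinct coordinates in $\{0,1\}$ at some level, which is impossible.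
\end{proof}

A third end point needs a coordinate in the interior of an arc, and therefore bonding maps that are not confluent. Consider the map $f$ of \eqref{eq:values}, shown in Figure~\ref{fig:map}, and call the intervals between consecutive multiples of $\frac12$ its \emph{laps}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[gray!40] (0,0) grid (5,5);
\draw[thick] (0,0)--(0.5,5)--(1,0)--(1.5,5)--(2,2)--(2.5,5)--(3,0)--(3.5,5)--(4,4)--(4.5,5)--(5,0);
\foreach \x in {0,...,5} {\node[below] at (\x,0) {\small $\x$}; \node[left] at (0,\x) {\small $\x$};}
\foreach \x in {0,2,4} {\fill (\x,\x) circle (2.5pt);}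
\node at (2.5,5.45) {$f$};
\begin{scope}[xshift=7cm]
\draw[gray!40] (0,0) grid (5,5);
\draw[thick] (0,3)--(0.5,2.5)--(1,3)--(1.5,2.5)--(2,2)--(5,5);
\foreach \x in {0,...,5} {\node[below] at (\x,0) {\small $\x$}; \node[left] at (0,\x) {\small $\x$};}
\node at (2.5,5.45) {$\rho$};
\end{scope}
\end{tikzpicture}
\caption{Left: the map $f$ of $[0,5]$ whose inverse limit has three end points; they are the constant threads at the marked fixed points $0,2,4$. Right: a retraction $\rho$ of $[0,5]$ onto $[2,5]$ with $f\rho=f$. It reflects $[\frac32,2]$ across $2$ and copies the graph of $f$ over $[0,\frac32]$ into the lap $[\frac52,3]$, which $f$ maps onto $[0,5]$.}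
\label{fig:map}
\end{figure}

\subsection*{A fold creates an end point}
Near the fixed point $2$ we have $f(2\pm t)=2+6t$ for $0\le t\le\frac12$. Let $A$ be a subcontinuum of the limit that contains $(2,2,\dots)$. If $\pi_{n+1}(A)\subset[\frac32,\frac52]$, then $\pi_n(A)=[2,y]$ for some $y$. Otherwise $\pi_{n+1}(A)$ contains $\frac32$ or $\frac52$, and $\pi_n(A)\supset[2,5]$. So a projection of $A$ can extend to the left of $2$ only after it has extended to the right as far as possible, and such intervals are linearly ordered by inclusion. This is what makes $(2,2,\dots)$ an end point; the same happens at $0$ and $4$.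

\subsection*{The price of the fold}
The map $f$ is not confluent: the component of $f^{-1}([1,3])$ that contains $2$ is $[\frac{11}6,\frac{13}6]$, and its image is $[2,3]$. So (K1) does not apply to the sequence. For the tent map every point lies in a lap that is mapped onto the whole arc, the inverse of the lap is a section through the point, and compositions of such sections give (L) with $k=l$. For $f$ there is no section $\lambda$ with $\lambda(2)=2$, because for $t$ slightly less than $2$ the point $\lambda(t)$ would be near $2$, where $f\ge2>t$.

\subsection*{A section up to one level}
We ask instead for $\lambda(2)=2$ and $ff\lambda=f$. The lap $[2,\frac52]$ has the inverse $\sigma(y)=2+\frac{y-2}6$, defined on $[2,5]$ only. To use it we must first move $[0,2]$ into $[2,5]$ in a way that $f$ does not notice. Since $f$ is symmetric about $2$, we reflect $[\frac32,2]$ onto $[2,\frac52]$. This sends $\frac32$ to $\frac52$, where the lap $[\frac52,3]$ begins. On that lap $f(x)=10(3-x)$ is a homeomorphism onto all of $[0,5]$, so it can imitate whatever $f$ does on $[0,\frac32]$. Put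
\[
\rho(x)=3-\tfrac1{10}f(x)\ \text{ on }[0,\tfrac32],\qquad \rho(x)=4-x\ \text{ on }[\tfrac32,2],\qquad \rho(x)=x\ \text{ on }[2,5].
\]
Both formulas give $\frac52$ at $\frac32$, so $\rho$ is a retraction onto $[2,5]$, and $f\rho=f$. For $\lambda=\sigma\rho$ we get $\lambda(f(q))=q$ for every $q\in[2,\frac52]$, and $ff\lambda=f\rho=f$.

\subsection*{Why this suffices}
The failure of confluence can be repaired by enlarging the domain. Attach to $[0,5]$, at each multiple $q$ of $\frac12$, a new copy of $[0,5]$, glued by its point $f(q)$, and extend $f$ by the identity on each copy. The result is a map $F$ from a tree onto $[0,5]$. An interval that starts at $f(2)=2$ and goes left now lifts, into the copy attached at $2$, and $F$ is confluent (Lemma~\ref{lem:confluent}). The tree retracts to $[0,5]$ by a map $g$ that is $\lambda$ on the copy attached at $2$ and an analogous map on each other copy. On that copy $fg\neq F$, but $ffg=fF$. Repeating this at every level yields a limit of trees with confluent bonding maps, which is in $\mathcal{AR}(\mathcal{HU})$ by (K1), and retractions that commute with the bonding maps after one more application of $f$. An error that disappears one level down is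 no error in the limit, so $\varprojlim([0,5],f)$ is a retract of a member of $\mathcal{AR}(\mathcal{HU})$. The next section carries this out for any sequence that satisfies (L).

\section{Condition (L) is sufficient}\label{sec:sufficient}

We need two tools: membership in $\mathcal{AR}(\mathcal{HU})$ passes to retracts, and a finitely piecewise injective map extends to a confluent map of a larger tree.

\subsection*{Retracts}
Let $X$ be a retract of $Y\in\mathcal{AR}(\mathcal{HU})$ and let $X\subset Z\in\mathcal{HU}$. The hypothesis on $Y$ concerns only spaces that contain $Y$, so we glue $Y$ and $Z$ along $X$. The work is to show that the union stays in $\mathcal{HU}$.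

\begin{lemma}\label{lem:glue}
Let $W=Y\cup Z$ be a compact space, where $Y,Z\in\mathcal{HU}$ and $X=Y\cap Z$ is a continuum. Then $W\in\mathcal{HU}$.
\end{lemma}

\begin{proof}
The space $W$ is a continuum. Let $K$ be a subcontinuum of $W$. If $K\cap X=\emptyset$, then $K$ is the disjoint union of the closed sets $K\cap Y$ and $K\cap Z$, so $K\subset Y\setminus X$ or $K\subset Z\setminus X$. In Steps 1--3 let $K\cap X\ne\emptyset$.

\emph{Step 1. Each component $C$ of $K\cap Y$ meets $X$ in a nonempty connected set, and so does each component of $K\cap Z$.} If $K\subset Y$, then $C=K$ meets $X$. Otherwise $C$ meets $\overline{K\setminus Y}\subset Z$ by (C1), so it meets $Y\cap Z=X$. The set $C\cap X$ is connected because $C$ and $X$ are subcontinua of $Y\in\mathcal{HU}$. The roles of $Y$ and $Z$ are symmetric.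

\emph{Step 2. $K\cap X$ is connected.} Suppose $K\cap X=A\sqcup B$ with $A,B$ closed and nonempty. By Step 1, each component of $K\cap Y$ meets $X$ in a subset of $A$ or in a subset of $B$, but not both. Let $U_A$ and $U_B$ be the unions of the components of the first and second kind, and define $V_A,V_B$ in the same way for $K\cap Z$. Then $U_A\cap U_B=\emptyset=V_A\cap V_B$. Also $U_A\cap V_B\subset X$, so $U_A\cap V_B\subset A\cap B=\emptyset$, and $U_B\cap V_A=\emptyset$ for the same reason. The set $U_A$ is closed: let $y_k\to y$ with $y_k$ in components $C_k$ that meet $A$. By (C2) a subsequence of $(C_k)$ converges to a continuum in $K\cap Y$ that contains $y$ and meets the compact set $A$, so the component of $y$ meets $A$. The argument applies to $U_B,V_A,V_B$ as well. Thus $K=(U_A\cup V_A)\sqcup(U_B\cup V_B)$ is a separation of $K$, a contradiction.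

\emph{Step 3. $K\cap Y$ and $K\cap Z$ are connected.} Each is a union of connected sets that meet its connected subset $K\cap X$.

\emph{Step 4. The intersection of two subcontinua $K,L$ is connected.} Suppose first that one of them, say $K$, misses $X$, and that $K\subset Y$. The set $L\cap Y$ is connected or empty, by Step 3 if $L$ meets $X$ and by the first paragraph if not. So $K\cap L=K\cap(L\cap Y)$ is connected. Now let both $K$ and $L$ meet $X$. By Step 3, $K\cap L\cap Y=(K\cap Y)\cap(L\cap Y)$ is connected, and so is $K\cap L\cap Z$. If $K\cap L\cap X\ne\emptyset$, these two sets intersect and their union $K\cap L$ is connected. Let $K\cap L\cap X=\emptyset$. The subcontinua $(K\cap Y)\cup X$ and $L\cap Y$ of $Y$ intersect in the disjoint union of the closed sets $K\cap L\cap Y$ and $L\cap X$. The second set is nonempty and the intersection is connected, so $K\cap L\cap Y=\emptyset$. By symmetry $K\cap L\cap Z=\emptyset$, and $K\cap L=\emptyset$.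
\end{proof}

\begin{lemma}\label{lem:retract}
A retract of a member of $\mathcal{AR}(\mathcal{HU})$ belongs to $\mathcal{AR}(\mathcal{HU})$.
\end{lemma}

\begin{proof}
Let $Y\in\mathcal{AR}(\mathcal{HU})$ and let $\rho\colon Y\to X$ be a retraction. Then $X$ is a subcontinuum of $Y$, so $X\in\mathcal{HU}$. Let $X\subset Z\in\mathcal{HU}$, and let $W$ be obtained from the disjoint union of $Y$ and $Z$ by identifying the two copies of $X$. It is a compact metrizable space with $W=Y\cup Z$ and $Y\cap Z=X$. By Lemma~\ref{lem:glue}, $W\in\mathcal{HU}$, so there is a retraction $r\colon W\to Y$, and $\rho r|_Z$ is a retraction of $Z$ onto $X$.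
\end{proof}

\subsection*{Confluent extensions}
An arc that starts at $f(x)$ can be lifted from $x$ as long as the lift stays in one component of $T\setminus Q$. It can get stuck only at a point of $Q$, and there we attach a full copy of the target in which the lift continues. The target is allowed to be larger than the range of $f$, because in the induction below it has been enlarged at the previous step.

\begin{lemma}\label{lem:confluent}
Let $f\colon T\to S$ be a finitely piecewise injective map of trees and let $\widehat S\supset S$ be a tree. There is a finite set $Q\subset T$ with the following property. Let $\widehat T$ be the tree obtained from $T$ by attaching, for each $q\in Q$, a copy $\widehat S_q$ of $\widehat S$ whose point $f(q)$ is identified with $q$. Then the map $F\colon\widehat T\to\widehat S$ that equals $f$ on $T$ and the canonical homeomorphism on each $\widehat S_q$ is a confluent surjection.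
\end{lemma}

\begin{proof}
Take $Q$ as in Definition~\ref{def:fpi} and add to it the finitely many preimages of branch points of $\widehat S$. Since $Q$ contains the leaves of $T$, it is nonempty, and $F$ is surjective. Let $W$ be a component of $T\setminus Q$. Then $f$ maps the arc $\overline W$ homeomorphically onto an arc, and $f(W)$ is that arc without its end points. No point of $f(W)$ is a branch point of $\widehat S$, so each has order two in $\widehat S$, and $f(W)$ is open in $\widehat S$.

We claim that for $x\in\widehat T$ and $t\in\widehat S$ there is a connected set $C\ni x$ with $t\in F(C)\subset\alpha$, where $\alpha=[F(x),t]$. If $x\in\widehat S_q$ for some $q$, take the copy of $\alpha$ in $\widehat S_q$. Otherwise $x$ lies in some component $W$. If $\alpha\subset f(W)$, take $C=(f|_W)^{-1}(\alpha)$. If not, then since $f(W)$ is open there is a first point $u$ of $\alpha$, counted from $F(x)$, outside $f(W)$. It lies in $f(\overline W)\setminus f(W)$, so $u=f(q_0)$ for an end point $q_0\in Q$ of $\overline W$, and $f$ maps $[x,q_0]\subset\overline W$ onto $[F(x),u]$. Let $C$ be the union of $[x,q_0]$ and the copy of $[u,t]$ in $\widehat S_{q_0}$, which contains $q_0$.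

Now let $R$ be a subcontinuum of $\widehat S$, let $C_0$ be a component of $F^{-1}(R)$, and let $x\in C_0$ and $t\in R$. Then $[F(x),t]\subset R$, so the set $C$ of the claim is a connected subset of $F^{-1}(R)$ that contains $x$. Hence $C\subset C_0$ and $t\in F(C_0)$.
\end{proof}

This lemma is the only place where finite piecewise injectivity is used. It guarantees that finitely many copies suffice, so that $\widehat T$ is again a tree and (K1) applies.

\subsection*{The retraction}

\begin{proposition}\label{prop:sufficient}
Let $X=\varprojlim(T_n,f_n)$ with trees $T_n$ and finitely piecewise injective surjections $f_n$ that satisfy \textup{(L)}. Then $X\in\mathcal{AR}(\mathcal{HU})$.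
\end{proposition}

\begin{proof}
In the example of Section~\ref{sec:third} the error vanished one level down. In general it is only small, and only some levels down, so we first pass to a subsequence along which one level suffices and the errors are summable.

\emph{The subsequence.} We choose $n_1<n_2<\cdots$ and write $S_i=T_{n_i}$, $h_j^i=f_{n_j}^{n_i}$ and $h_i=h_i^{i+1}$. Let $n_1=1$. Given $n_{i-1}$ with $i\ge2$, use uniform continuity to choose $\varepsilon_i>0$ such that points of $S_{i-1}$ at distance less than $\varepsilon_i$ have images under $h_j^{i-1}$ at distance less than $2^{-i}$, for every $j\le i-1$. Let $n_i>n_{i-1}$ be an index $k$ that works in (L) for $l=n_{i-1}$ and $\varepsilon=\varepsilon_i$. Taking $m=n_{i+1}$ in (L), we obtain for every $i\ge2$ and $q\in S_{i+1}$ a map $\lambda_q\colon S_i\to S_{i+1}$ with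
\begin{equation}\label{eq:onestep}
\lambda_q(h_i(q))=q,\qquad d\big(h_{i-1}h_i\lambda_q(t),h_{i-1}(t)\big)<\varepsilon_i\quad(t\in S_i).
\end{equation}
The maps $h_i$ are finitely piecewise injective, as compositions of such maps.

\emph{The larger trees.} We construct trees $\widehat S_i\supset S_i$ and retractions $g_i\colon\widehat S_i\to S_i$ for $i\ge2$, starting with $\widehat S_2=S_2$ and $g_2=\mathrm{id}$. Given $\widehat S_i$ and $g_i$, apply Lemma~\ref{lem:confluent} to $h_i\colon S_{i+1}\to S_i\subset\widehat S_i$ to get a confluent surjection $F_i\colon\widehat S_{i+1}\to\widehat S_i$ that extends $h_i$. Let $g_{i+1}$ be the identity on $S_{i+1}$ and $\lambda_qg_iF_i$ on the copy of $\widehat S_i$ attached at $q$: the copy is first retracted to $S_i$ and then laid into $S_{i+1}$ through $q$. At $q$ itself, $\lambda_qg_iF_i(q)=\lambda_q(h_i(q))=q$ by the first part of \eqref{eq:onestep}, so $g_{i+1}$ is well defined and continuous.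

On $S_{i+1}$ we have $h_{i-1}h_ig_{i+1}=h_{i-1}h_i=h_{i-1}g_iF_i$. On the copy attached at $q$, the map $h_{i-1}h_ig_{i+1}=h_{i-1}h_i\lambda_q(g_iF_i)$ is $\varepsilon_i$-close to $h_{i-1}g_iF_i$ by the second part of \eqref{eq:onestep}. Applying $h_j^{i-1}$ gives
\begin{equation}\label{eq:cauchy}
d\big(h_j^{i+1}g_{i+1}(y),\,h_j^ig_iF_i(y)\big)<2^{-i}\qquad(y\in\widehat S_{i+1},\ j\le i-1).
\end{equation}

\emph{The limit.} Let $Y=\varprojlim(\widehat S_i,F_i)_{i\ge2}$ with projections $p_i$. By (K1), $Y\in\mathcal{AR}(\mathcal{HU})$. Since $F_i$ extends $h_i$, the space $Y$ contains $X'=\varprojlim(S_i,h_i)_{i\ge2}$, which is homeomorphic to $X$ by (I3). Fix $j\ge2$. Since $F_ip_{i+1}=p_i$, inequality \eqref{eq:cauchy} says that the maps $h_j^{i+1}g_{i+1}p_{i+1}$ and $h_j^ig_ip_i$ from $Y$ to $S_j$ are $2^{-i}$-close for $i>j$. So $h_j^ig_ip_i$ converges uniformly, as $i\to\infty$, to a map $r_j\colon Y\to S_j$. Letting $i\to\infty$ in $h_j(h_{j+1}^ig_ip_i)=h_j^ig_ip_i$ gives $h_jr_{j+1}=r_j$, so $r=(r_j)_{j\ge2}$ maps $Y$ into $X'$. For $x\in X'$ we have $p_i(x)\in S_i$, so $h_j^ig_ip_i(x)=h_j^ip_i(x)=p_j(x)$ and $r(x)=x$. Thus $X'$ is a retract of $Y$, and Lemma~\ref{lem:retract} completes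 the proof.
\end{proof}

\section{The continua $X_Z$}\label{sec:XZ}

\subsection*{Construction}
Let $Z$ be a nonempty compact zero-dimensional space. Choose finite partitions of $Z$ into nonempty clopen sets, each refining the previous one, with diameters tending to $0$. Numbering the members of the $n$-th partition by $Z_n=\{0,\dots,z_n-1\}$ and sending each member to the member of the previous partition that contains it, we get $Z\cong\varprojlim(Z_n,\psi_n)$ with surjections $\psi_n\colon Z_{n+1}\to Z_n$.

We place $Z_n$ on an interval as the set of even integers and put an odd integer to the right of each of them. Let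
\[
N_n=2z_n-1,\qquad I_n=[0,N_n],\qquad P_n=\{0,1,\dots,N_n\},
\]
and let $f_n\colon I_{n+1}\to I_n$ be linear between consecutive multiples of $\frac12$, with
\[
f_n(j)=\begin{cases}2\psi_n(j/2),&j\in P_{n+1}\text{ even},\\ 0,&j\in P_{n+1}\text{ odd},\end{cases}
\qquad f_n(j+\tfrac12)=N_n\quad(j=0,\dots,N_{n+1}-1).
\]
The folds at even integers record $\psi_n$ and will create the end points. The folds at odd integers supply laps that cover all of $I_n$. For $j\in P_{n+1}$ the value $f_n(j)$ is an even integer, hence less than the odd integer $N_n$, and
\begin{equation}\label{eq:lap}
f_n(j\pm t)=f_n(j)+2t\,(N_n-f_n(j))\qquad(0\le t\le\tfrac12,\ j\pm t\in I_{n+1}).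
\end{equation}
So each \emph{lap} $[j,j+\frac12]$ or $[j-\frac12,j]$ is mapped homeomorphically onto $[f_n(j),N_n]$, and the laps at odd $j$ are mapped onto $I_n$. Hence $f_n$ is a finitely piecewise injective surjection. Put
\[
X_Z=\varprojlim(I_n,f_n).
\]
For $Z_n=\{0\}$ the map $f_n$ is the tent map, and for $Z_n=\{0,1,2\}$ and $\psi_n=\mathrm{id}$ it is the map \eqref{eq:values}.

\subsection*{Condition (L)}
The image of every lap has the form $[a,N]$ with $a$ even. The retraction $\rho$ of Section~\ref{sec:third} exists for every such interval.

\begin{lemma}\label{lem:fold}
For $n\ge1$ and every even $a\in P_{n+1}$ there is a retraction $\rho\colon I_{n+1}\to[a,N_{n+1}]$ with $f_n\rho=f_n$.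
\end{lemma}

\begin{proof}
If $a=0$, take the identity. Let $a\ge2$. Since $N_{n+1}$ is odd, $a+1\in P_{n+1}$, and since $a+1$ is odd, $f_n$ maps the lap $[a+\frac12,a+1]$ homeomorphically onto $I_n$; let $\tau\colon I_n\to[a+\frac12,a+1]$ be the inverse. Put
\[
\rho(x)=\begin{cases}\tau(f_n(x)),&0\le x\le a-\frac12,\\ 2a-x,&a-\frac12\le x\le a,\\ x,&a\le x\le N_{n+1}.\end{cases}
\]
At $x=a-\frac12$ the first formula gives $\tau(N_n)=a+\frac12$, as does the second, and at $x=a$ the last two agree. So $\rho$ is continuous, it takes values in $[a,N_{n+1}]$ and fixes that interval. The identity $f_n\rho=f_n$ holds on the first piece because $f_n\tau=\mathrm{id}$, and on the second because $f_n$ is symmetric about $a$ by \eqref{eq:lap}.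
\end{proof}

\begin{proposition}\label{prop:XZL}
The sequence $(I_n,f_n)$ satisfies \textup{(L)} with $k=l+1$ and with $f_l^m\lambda=f_l^k$. Hence $X_Z\in\mathcal{AR}(\mathcal{HU})$.
\end{proposition}

\begin{proof}
First we lift one level: for $j\ge2$ and $q'\in I_{j+1}$ there is $\mu\colon I_j\to I_{j+1}$ with
\begin{equation}\label{eq:mu}
\mu(f_j(q'))=q',\qquad f_{j-1}f_j\mu=f_{j-1}.
\end{equation}
Let $\Lambda$ be a lap of $f_j$ that contains $q'$. It is mapped homeomorphically onto $[a,N_j]$ with $a\in P_j$ even. Let $\rho$ be the retraction of Lemma~\ref{lem:fold} for $n=j-1$ and this $a$, and put $\mu=(f_j|_\Lambda)^{-1}\rho$. Since $f_j(q')\in[a,N_j]$ is fixed by $\rho$, the first identity holds, and $f_{j-1}f_j\mu=f_{j-1}\rho=f_{j-1}$.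

Now let $l\ge1$, $k=l+1$, $m\ge k$, $q\in I_m$, and put $q_j=f_j^m(q)$. For $k\le j<m$ let $\mu_j\colon I_j\to I_{j+1}$ satisfy \eqref{eq:mu} for $q'=q_{j+1}$, so that $\mu_j(q_j)=q_{j+1}$. Let $\lambda=\mu_{m-1}\cdots\mu_k$, the identity if $m=k$. Then $\lambda(q_k)=q$. For $j\ge k$ we have $j-1\ge l$, hence
\[
f_l^{j+1}\mu_j=f_l^{j-1}f_{j-1}f_j\mu_j=f_l^{j-1}f_{j-1}=f_l^j .
\]
Applying this for $j=m-1,m-2,\dots,k$ in turn gives $f_l^m\lambda=f_l^k$. The last assertion is Proposition~\ref{prop:sufficient}.
\end{proof}

\subsection*{End points}

\begin{proposition}\label{prop:XZE}
A thread $x\in X_Z$ is an end point if and only if $x_n\in P_n$ for all $n$. The space $E(X_Z)$ is homeomorphic to $Z$.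
\end{proposition}

\begin{proof}
Let $x_n\in P_n$ for all $n$. Let $A\ni x$ be a subcontinuum, $A_n=\pi_n(A)$, and $j=x_{n+1}$. By (I2), $A_n=f_n(A_{n+1})$. If the interval $A_{n+1}$ lies in $[j-\frac12,j+\frac12]$, then by \eqref{eq:lap} the minimum of $f_n$ on it is $f_n(j)=x_n$, so $A_n=[x_n,y]$ for some $y$. Otherwise $A_{n+1}$ contains $j-\frac12$ or $j+\frac12$, so $A_n=[u,N_n]$ for some $u\le x_n$. Two intervals of the first kind share the left end point, two of the second kind share the right end point, and every interval of the first kind lies in every interval of the second kind. So if $A,B\ni x$ are subcontinua, then $A_n$ and $B_n$ are comparable for every $n$, and after interchanging $A$ and $B$ if necessary, $A_n\subset B_n$ for infinitely many $n$. Applying bonding maps gives $A_n\subset B_n$ for all $n$, and $A\subset B$ by (I2). Thus $x\in E(X_Z)$.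

Let $x_n\notin P_n$ for some $n$. Since $f_k(P_{k+1})\subset P_k$, we have $x_k\notin P_k$ for all $k\ge n$. We construct open intervals $U_k\ni x_k$ without integers, $k\ge n$, such that $f_k$ maps $U_{k+1}$ homeomorphically onto $U_k$. Let $U_n$ be the component of $I_n\setminus P_n$ that contains $x_n$. Given $U_k$, note that $x_{k+1}$ is not an integer, and not of the form $j+\frac12$ either, since then $x_k=N_k\in P_k$. So $x_{k+1}$ is interior to a lap $\Lambda$, and $f_k(\Lambda)$ is an interval with integer end points that contains $x_k$. As $U_k$ contains $x_k$ and no integer, it lies in the interior of $f_k(\Lambda)$. Put $U_{k+1}=(f_k|_\Lambda)^{-1}(U_k)$, an open interval in the interior of $\Lambda$, which contains no integer. Now choose $\delta>0$ with $[x_n-\delta,x_n+\delta]\subset U_n$, let $A_n=[x_n-\delta,x_n]$ and $B_n=[x_n,x_n+\delta]$, and pull these arcs back by the homeomorphisms $U_{k+1}\to U_k$. Lemma~\ref{lem:notend} gives $x\notin E(X_Z)$.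

Finally, if $x_n\in P_n$ for all $n$, then each $x_n=f_n(x_{n+1})$ is even. So $x\mapsto(x_n/2)_n$ is a homeomorphism of $E(X_Z)$ onto $\varprojlim(Z_n,\psi_n)\cong Z$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
The continuum $X_Z$ is arc-like and atriodic by Lemma~\ref{lem:basic}, belongs to $\mathcal{AR}(\mathcal{HU})$ by Proposition~\ref{prop:XZL}, and has $E(X_Z)\cong Z$ by Proposition~\ref{prop:XZE}. If $Z$ has at least three points, Proposition~\ref{prop:knaster} shows that $X_Z$ is not of Knaster type.
\end{proof}

\begin{corollary}\label{cor:many}
Among the nondegenerate atriodic members of $\mathcal{AR}(\mathcal{HU})$ that are not of Knaster type there is one with exactly $m$ end points for every $m\ge3$, there is one with a Cantor set of end points, and there are uncountably many pairwise non-homeomorphic ones.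
\end{corollary}

\begin{proof}
Take for $Z$ an $m$-point space, the Cantor set, or one of the ordinal spaces $\omega^\alpha+1$, $1\le\alpha<\omega_1$. The latter are countably infinite compact metrizable spaces, hence zero-dimensional by (C3). They are pairwise non-homeomorphic because the $\alpha$-th derived set of $\omega^\alpha+1$ is a single point.
\end{proof}

\begin{remark}\label{rem:odd}
The value $0$ at an odd integer cannot be changed freely. Replace the last value in \eqref{eq:values} by $4$ and call the resulting surjection $f'$. It maps $[4,5]$ onto itself with values $4,5,4$ at $4,\frac92,5$, so $\varprojlim([0,5],f')$ contains a proper subcontinuum homeomorphic to the limit of the tent map. By Proposition~\ref{prop:XZE} that subcontinuum has one end point, so it is not an arc. The limit $\varprojlim([0,5],f')$ is atriodic by Lemma~\ref{lem:basic}, hence not in $\mathcal{AR}(\mathcal{HU})$ by (K2).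
\end{remark}

\section{Attaching continua: necessity of (L) and the property of Kelley}\label{sec:attach}

To extract information from $X\in\mathcal{AR}(\mathcal{HU})$ one builds a test space. We attach to $X$ a sequence of continua $D_i$, each at one point, that accumulate only on $X$ but need not become small. A retraction must then lay $D_i$ into $X$ through the point of attachment, moving points very little when $i$ is large. The test space has to be in $\mathcal{HU}$.

\begin{lemma}\label{lem:attach}
Let $Y=X\cup\bigcup_iD_i$ be a compact space, where $X$ and all $D_i$ are in $\mathcal{HU}$, $D_i\cap X=\{x_i\}$, $D_i\cap D_j\subset X$ for $i\ne j$, and every limit of points $y_k\in D_{i_k}$ with $i_k\to\infty$ lies in $X$. Then $Y\in\mathcal{HU}$.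
\end{lemma}

\begin{proof}
The space $Y$ is a continuum. The set $X\cup\bigcup_{j\ne i}D_j$ is closed: a convergent sequence in it either has infinitely many terms in one of the compact pieces, or has a subsequence in $D_{j_k}$ with $j_k\to\infty$, whose limit is in $X$. Its complement is $D_i\setminus\{x_i\}$, which is therefore open in $Y$. Let $K$ be a subcontinuum of $Y$.

\emph{Step 1. If $K$ meets $D_i$ and $K\not\subset D_i$, then $x_i\in K$. The set $K\cap D_i$ is always connected or empty.} If $x_i\notin K$, then $K\cap D_i=K\cap(D_i\setminus\{x_i\})$ is clopen in $K$, so it is empty or equal to $K$. Let $x_i\in K$ and $K\cap D_i=U\sqcup V$ with $U,V$ closed and $x_i\in U$. Then $V=K\cap(D_i\setminus\{x_i\})\setminus U$ is open in $K$, closed, and different from $K$, so $V=\emptyset$.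

\emph{Step 2. If $K\cap X\ne\emptyset$, it is connected.} If $K\subset D_i$ for some $i$, then $K\cap X=\{x_i\}$. Otherwise suppose $K\cap X=A\sqcup B$ with $A,B$ closed and nonempty, and put
\[
A^*=A\cup\bigcup\{K\cap D_i: x_i\in A\},\qquad B^*=B\cup\bigcup\{K\cap D_i: x_i\in B\}.
\]
By Step 1, every $D_i$ that meets $K$ has $x_i\in A\cup B$, so $K=A^*\cup B^*$. A point of $A^*\cap B^*$ outside $X$ would lie in two different $D_i$, which is excluded, and $A^*\cap X=A$, $B^*\cap X=B$; so $A^*\cap B^*=\emptyset$. To see that $A^*$ is closed, it suffices to consider $y_k\to y$ with $y_k\in K\cap D_{i_k}$, $x_{i_k}\in A$ and $i_k\to\infty$. The sets $K\cap D_{i_k}$ are continua by Step 1. By (C2) a subsequence converges to a continuum $C\ni y$, which lies in $K\cap X$ by the hypothesis on limits and contains a limit point of the $x_{i_k}\in A$. A connected subset of $A\sqcup B$ that meets $A$ lies in $A$, so $y\in A$. The set $B^*$ is closed by symmetry, and $K=A^*\sqcup B^*$ contradicts the connectedness of $K$.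

\emph{Step 3. Let $K,L$ be subcontinua with $K\cap L\neq\emptyset$.} If one of them, say $K$, lies in some $D_i$, then $K\cap L=K\cap(L\cap D_i)$ is connected by Step 1 and $D_i\in\mathcal{HU}$. Suppose neither lies in any $D_i$. By Step 1 both meet $X$, and $K\cap L\cap X=(K\cap X)\cap(L\cap X)$ is connected by Step 2 and $X\in\mathcal{HU}$. If $K\cap L\cap D_i\ne\emptyset$, then $x_i\in K\cap L$ by Step 1, and $K\cap L\cap D_i=(K\cap D_i)\cap(L\cap D_i)$ is connected and contains $x_i\in K\cap L\cap X$. So $K\cap L$ is a union of connected sets that meet the connected set $K\cap L\cap X$.
\end{proof}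

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The second assertion is Proposition~\ref{prop:sufficient}. For the first, let $X\in\mathcal{AR}(\mathcal{HU})$ and suppose that (L) fails for some $l$ and $\varepsilon$. Then for each $k\ge l$ there are $m_k\ge k$ and $q_k\in T_{m_k}$ for which no map $\lambda\colon T_k\to T_{m_k}$ satisfies \eqref{eq:L}. Since the bonding maps are surjective, (I1) gives $x^k\in X$ with $\pi_{m_k}(x^k)=q_k$. Put $b_k=\pi_k(x^k)=f_k^{m_k}(q_k)$.

We attach a copy $D_k$ of $T_k$ at $x^k$. In the first $k$ coordinates its points should look like threads, so that $D_k$ is close to $X$ for large $k$. Extra coordinates keep the copies apart from $X$ and from each other. Work in the compact space $\prod_nT_n\times\prod_{k\ge l}T_k$ and identify $x\in X$ with $(x,b)$, where $b=(b_j)_{j\ge l}$. For $t\in T_k$ let $y^k(t)=(u,w)$ with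
\[
u_n=\begin{cases}f_n^k(t),&n\le k,\\ \pi_n(x^k),&n>k,\end{cases}\qquad
w_j=\begin{cases}t,&j=k,\\ b_j,&j\ne k.\end{cases}
\]
The map $y^k$ is an embedding; let $D_k=y^k(T_k)$ and $Y=X\cup\bigcup_{k\ge l}D_k$. We have $y^k(b_k)=x^k$. Every point of $X$, and every point of $D_j$ with $j\ne k$, has $w_k=b_k$, while $y^k(b_k)$ is the only point of $D_k$ with $w_k=b_k$. So $D_k\cap X=\{x^k\}$ and $D_k\cap D_j\subset X$. Let $(u,w)$ be a limit of points of $D_{k_i}$ with $k_i\to\infty$. Points of $D_k$ satisfy $w_j=b_j$ for $k>j$ and $f_n(u_{n+1})=u_n$ for $k>n$, so $w=b$ and $u$ is a thread; the limit lies in $X$. It follows that $Y$ is closed in the product, hence compact, that every neighborhood of $X$ in $Y$ contains $D_k$ for large $k$, and that $Y\in\mathcal{HU}$ by Lemma~\ref{lem:attach}.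

Let $r\colon Y\to X$ be a retraction and put $\lambda_k=\pi_{m_k}\,r\,y^k\colon T_k\to T_{m_k}$. Then $\lambda_k(f_k^{m_k}(q_k))=\pi_{m_k}r(x^k)=q_k$. The function $(u,w)\mapsto d(u_l,\pi_lr(u,w))$ is continuous on $Y$ and vanishes on $X$, so it is less than $\varepsilon$ on $D_k$ for large $k$. At $y^k(t)$ its value is $d(f_l^k(t),f_l^{m_k}\lambda_k(t))$, because $u_l=f_l^k(t)$ and $\pi_l=f_l^{m_k}\pi_{m_k}$. So $\lambda_k$ satisfies \eqref{eq:L} for large $k$, a contradiction.
\end{proof}

\begin{remark}[Scope of the criterion]\label{rem:scope}
Every nondegenerate inverse limit of trees has a representation to which both halves of Theorem~\ref{thm:criterion} apply. Let $f\colon T\to S$ be a bonding map and $\eta>0$, and give $S$ the convex metric in which $d(s,s')$ is the length of $[s,s']$. Subdivide $T$ by a finite set $Q$, containing its leaves and branch points, into arcs whose images have diameter less than $\eta$. Choose distinct points $s_v\in S$, $v\in Q$, with $d(s_v,f(v))<\eta$, and map each arc $[v,w]$ of the subdivision homeomorphically onto $[s_v,s_w]$, which has length less than $3\eta$. The new map is finitely piecewise injective and $5\eta$-close to $f$. By Brown's approximation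 theorem \cite{brown}, sufficiently close approximations of the bonding maps do not change the limit up to homeomorphism. Finally replace each tree by the projection of the limit. By (I2) the limit is unchanged and the restricted bonding maps are surjective; by (I4) the projections are nondegenerate, hence trees, from some index on; and the restriction of a finitely piecewise injective map to a subtree has the same property once the leaves of the subtree are added to $Q$. If the original factors are arcs, so are the new ones. An arc-like continuum is an inverse limit of arcs, a standard fact. With (K3) and Lemma~\ref{lem:basic} it follows that the nondegenerate atriodic members of $\mathcal{AR}(\mathcal{HU})$ are exactly the inverse limits of arcs with finitely piecewise injective bonding surjections that satisfy (L).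
\end{remark}

The second application of Lemma~\ref{lem:attach} is the approximation property mentioned in the introduction, the \emph{property of Kelley}. Here the attached continua are translates of a subcontinuum of $X$.

\begin{lemma}\label{lem:kelley}
Let $X\in\mathcal{AR}(\mathcal{HU})$, let $K\subset X$ be a continuum, $p\in K$, and $x_i\to p$ in $X$. Then there are continua $K_i\subset X$ with $x_i\in K_i$ and $K_i\to K$.
\end{lemma}

\begin{proof}
Regard $X$ as a subset of a Banach space $V$. Give $V\times\prod_iK$ the metric $\|v-v'\|+\sum_i2^{-i}\|w_i-w_i'\|$ and identify $x\in X$ with $(x,(p,p,\dots))$. For $z\in K$ let $w^i(z)\in\prod_iK$ have $i$-th coordinate $z$ and all other coordinates $p$, and put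
\[
D_i=\{(z+x_i-p,\,w^i(z)):z\in K\}.
\]
Then $D_i$ is homeomorphic to $K\in\mathcal{HU}$. The only point of $D_i$ whose $i$-th extra coordinate is $p$ is the one with $z=p$, namely $x_i$. Hence $D_i\cap X=\{x_i\}$ and $D_i\cap D_j\subset X$ for $i\ne j$. The point of $D_i$ with parameter $z$ is within $\|x_i-p\|+2^{-i}\operatorname{diam}K$ of $z\in K$, so $D_i\to K$. Therefore $Y=X\cup\bigcup_iD_i$ is compact and satisfies the hypothesis on limits in Lemma~\ref{lem:attach}, and $Y\in\mathcal{HU}$. For a retraction $r\colon Y\to X$ put $K_i=r(D_i)$. Then $x_i\in K_i$ and $K_i\to r(K)=K$ by (C2).
\end{proof}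

\section{The end point set of an atriodic member}\label{sec:E}

An arc has two end points, so in proving Theorem~\ref{thm:endpoints} we may assume throughout this section that $X$ is a nondegenerate atriodic member of $\mathcal{AR}(\mathcal{HU})$ that is \emph{not an arc}. A point is \emph{interior to an arc} if it belongs to the arc and is not one of its two end points. We first describe $E(X)$ in terms of arcs.

\begin{lemma}\label{lem:union}
The union of two intersecting proper subcontinua of $X$ is an arc or a point. A point $x\in X$ is not in $E(X)$ if and only if it is interior to an arc in $X$.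
\end{lemma}

\begin{proof}
Let $A,B$ be intersecting proper subcontinua. By (K2) each is an arc or a point, and if one is a point it lies in the other. So let both be arcs. Since $X\in\mathcal{HU}$, the set $C=A\cap B$ is a point or a subarc of both. The closures of the components of $A\setminus C$ and of $B\setminus C$ are arcs, each with an end point at an end of $C$; two of them have no point outside $C$ in common. If $C$ is a point, three of these arcs would form a simple triod, so there are at most two. If $C$ is an arc, two of them at the same end of $C$ would form a simple triod together with $C$, so there is at most one at each end. In both cases $A\cup B$ is an arc.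

If $x$ is interior to an arc, the two subarcs into which $x$ divides it are not comparable, so $x\notin E(X)$. Conversely, let $A,B\ni x$ be subcontinua that are not comparable. Both are proper and nondegenerate, so $A\cup B$ is an arc. Subarcs that contain an end point of an arc are comparable, so $x$ is interior to $A\cup B$.
\end{proof}

Let $p$ be interior to an arc $K=[a,b]$ and let $x_n\to p$. Lemma~\ref{lem:kelley} gives arcs $K_n\ni x_n$ that converge to $K$, but Hausdorff convergence does not control the order along $K_n$. A priori $K_n$ could start at $x_n$, run to a point near $a$, turn, and run back past $p$ to a point near $b$. To exclude a turn near $a$ we apply Lemma~\ref{lem:kelley} a second time, to an arc $M$ that contains $a$ and extends beyond $K$. An approximation of $M$ through the turning point would be trapped inside $K_n$, which is too short to hold it.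

\begin{lemma}\label{lem:between}
Let $[a',b']$ be an arc in $X$ with points $a'<a<p<b<b'$ in its order, and let $K=[a,b]$. Let $K_n\to K$ be continua in $X$ and let $x_n,a_n,b_n\in K_n$ with $x_n\to p$, $a_n\to a$, $b_n\to b$. Then for large $n$ the continuum $K_n$ is an arc, and $x_n$ lies strictly between $a_n$ and $b_n$ on it.
\end{lemma}

\begin{proof}
Since $K$ is proper and nondegenerate, so is $K_n$ for large $n$; then $K_n$ is an arc by (K2), and $x_n,a_n,b_n$ are distinct. Of three distinct points on an arc one lies between the other two. So it suffices to show that $a_n\notin[x_n,b_n]$ and $b_n\notin[x_n,a_n]$ for large $n$, where the brackets denote subarcs of $K_n$. By symmetry, suppose $a_n\in[x_n,b_n]$ for infinitely many $n$, and consider only these $n$. Choose $a''$ with $a<a''<p$ and let $M=[a',a'']$. By Lemma~\ref{lem:kelley} there are continua $M_n\ni a_n$ with $M_n\to M$. Since $p,b\notin M$, (C2) gives $x_n,b_n\notin M_n$ for large $n$. By Lemma~\ref{lem:union}, $M_n\cup[x_n,b_n]$ is an arc. Its connected subset $M_n$ contains a point of the subarc $[x_n,b_n]$ but neither end point of it, so $M_n\subset[x_n,b_n]\subset K_n$. In the limit $M\subset K$, which is false because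 $a'\notin K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:endpoints}]
For the first two parts, note that if $p\notin E(X)$ and $x_n\to p$, then all the data of Lemma~\ref{lem:between} exist: the arc $[a',b']$ and the points $a,b$ by Lemma~\ref{lem:union}, the continua $K_n\ni x_n$ by Lemma~\ref{lem:kelley}, and the points $a_n,b_n$ by (C2).

\emph{$E(X)$ is closed.} Let $x_n\in E(X)$ and $x_n\to p$. If $p\notin E(X)$, then by Lemma~\ref{lem:between} the point $x_n$ is interior to the arc $K_n$ for large $n$, contrary to Lemma~\ref{lem:union}.

\emph{$E(X)$ is nonempty.} By (K3) there are surjections $g_n\colon X\to[0,1]$ with point preimages of diameter less than $1/n$. Choose $x_n$ with $g_n(x_n)=0$ and pass to a subsequence along which $x_n\to p$. We show $p\in E(X)$. Suppose not, and take $K_n,a_n,b_n$ as above. The intervals $g_n([x_n,a_n])$ and $g_n([x_n,b_n])$ both contain $0$, so they are comparable. By symmetry, and along a further subsequence, the first is contained in the second. Then there is $a_n^*\in[x_n,b_n]$ with $g_n(a_n^*)=g_n(a_n)$, so $d(a_n^*,a_n)<1/n$ and $a_n^*\to a$. Lemma~\ref{lem:between}, applied to $x_n,a_n^*,b_n$, puts $x_n$ strictly between $a_n^*$ and $b_n$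 for large $n$, which contradicts $a_n^*\in[x_n,b_n]$.

\emph{$E(X)$ is zero-dimensional.} A nondegenerate subcontinuum of $X$ contains an arc: a proper one is an arc by (K2), and $X$ has a proper nondegenerate subcontinuum by (C1). Points interior to an arc are not in $E(X)$. So the compact set $E(X)$ contains no nondegenerate continuum, and (C3) applies.

The second sentence of the theorem follows from this together with Theorem~\ref{thm:answer} and Proposition~\ref{prop:knaster}.
\end{proof}

\begin{remark}\label{rem:triod}
Theorem~\ref{thm:endpoints} fails without atriodicity. A simple triod belongs to $\mathcal{AR}(\mathcal{HU})$ by (K1), with identity bonding maps, and it has no end point: from a point of one leg, the arcs to the leaves of the other two legs are not comparable.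
\end{remark}

\begin{thebibliography}{9}

\bibitem{brown}
M. Brown, Proc. Amer. Math. Soc. \textbf{11} (1960), 478--483.

\bibitem{push}
\emph{Generalized $\varepsilon$-push property for certain atriodic continua},
\texttt{http://web.mst.edu/\~{}wjcharat/JJC/publications/p239.pdf}

\end{thebibliography}
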